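# Maps $x_i+g_i^p$ in characteristic $p$ and the points they miss

Throughout, $p$ is a prime and $k$ is an algebraically closed field of characteristic $p$, for instance $\overline{\mathbb F}_p$. Every element of $k$ has a unique $p$-th root, and $(a+b)^p=a^p+b^p$. Since $(-1)^p=-1$ in $k$, we have $-g^p=(-g)^p$, so a sign in front of a $p$-th power never matters.

## The curve $x=(1+xy)^p$

Look at the plane curve
$$C=\{(x,y)\in k^2:\ x=(1+xy)^p\}.$$
Put $X=1+xy$. On $C$ we have $x=X^p$. If $X=0$, then $x=0$, hence $X=1+0\cdot y=1$, a contradiction; so $X\neq 0$ on $C$. From $xy=X-1$ we then get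
$$x=X^p,\qquad y=(X-1)X^{-p}. \tag{1}$$
Conversely, for any $X\in k^*$ the point (1) satisfies $1+xy=X$ and $x=X^p$, so it lies on $C$. Hence $C$ is a copy of $k^*$ with parameter $X$.

The parameter $X=1+xy$ is a polynomial in $x,y$. So is its inverse, on $C$:
$$1-yX^{p-1}=1-(X-1)X^{-1}=X^{-1}. \tag{2}$$
Thus the polynomial functions on $C$ are exactly the Laurent polynomials $k[X,X^{-1}]$. In particular $1/x=(1/X)^p$ is, on $C$, the $p$-th power of a polynomial function. Consequently the function
$$y+\frac1x=(X-1)X^{-p}+X^{-p}=X^{1-p} \tag{3}$$
agrees on $C$ with the polynomial $y+\bigl(1-y(1+xy)^{p-1}\bigr)^p$, and it has no zero on $C$.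

Here is what this is for. Consider a polynomial map $F=(f_1,\dots,f_n):k^n\to k^n$ of the form
$$f_i=x_i+g_i(x_1,\dots,x_n)^p,\qquad i=1,\dots,n, \tag{4}$$
with arbitrary polynomials $g_1,\dots,g_n$. The derivative of a $p$-th power is $0$, so the Jacobian matrix of $F$ is the identity. A conjecture of Vasiu says that every such $F$ is surjective; the source of the problem is "Projective Geometry Approach to the Jacobian Conjecture", http://people.math.binghamton.edu/borisov/documents/talks/2020ZAGtalk.pdf. We shall see that the conjecture is true for $n=1$ and false for every $n\ge2$ and every $p$. The curve $C$ is the zero set of a polynomial $f_1=x-(1+xy)^p$ of the form (4), and (3) hands us a polynomial $f_2=y+(\cdots)^p$ of the form (4) that vanishes nowhere on $C$. So $(0,0)$ is missed.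

## Maps with identity Jacobian matrix

**Definition.** $\mathcal J_n$ is the set of maps $F:k^n\to k^n$ of the form (4).

For example, $(x,y)\mapsto(x+y^p,\,y)$ and $(x,y)\mapsto (x-x^p,\ y+x^py^{2p})$ lie in $\mathcal J_2$.

**Lemma 1.** $\mathcal J_n$ is the set of all polynomial self-maps of $k^n$ whose Jacobian matrix is $I$. It is closed under composition. If $F\in\mathcal J_n$ and $A$ is an affine-linear automorphism of $k^n$, then $AFA^{-1}\in\mathcal J_n$, and its image is $A(F(k^n))$.

**Proof.** Maps of the form (4) have Jacobian matrix $I$. Conversely, if $F$ has Jacobian matrix $I$, then all partial derivatives of $f_i-x_i$ vanish. Let $c\,x_1^{e_1}\cdots x_n^{e_n}$ with $c\ne 0$ be a term of such a polynomial. Applying $\partial/\partial x_j$ sends different monomials with $e_j\geq 1$ to multiples of different monomials, so nothing cancels and $e_jc=0$ in $k$; hence $p\mid e_j$ for all $j$. So $f_i-x_i$ is a polynomial in $x_1^p,\dots,x_n^p$. Taking $p$-th roots of its coefficients exhibits it as a $p$-th power. The other statements follow from the chain rule: the Jacobian matrix of $F\circ G$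 is $I\cdot I$, and that of $AFA^{-1}$ is $A_0\,I\,A_0^{-1}=I$, where $A_0$ is the linear part of $A$. The image of $AFA^{-1}$ is $A(F(A^{-1}(k^n)))=A(F(k^n))$. $\square$

We shall use conjugation to choose coordinates. To realize $k^n\setminus Z$ as an image, it suffices to realize $k^n\setminus A(Z)$ by some $F'$ and then take $A^{-1}F'A$.

## One variable, triangular maps, and units on the fibers of $f_1$

For $n=1$, the polynomial $f=x+g(x)^p$ has derivative $1$, so $f-c$ is nonconstant for every $c\in k$ and has a root. Hence $F$ is surjective.

For $n=2$, write $x,y$ for the coordinates. The natural plan is to solve $f_1=\alpha$ first, which gives a curve, and then to look for a zero of $f_2-\beta$ on that curve. Two cases work at once.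

- If $g_1$ depends only on $x$, choose $x_0$ with $x_0+g_1(x_0)^p=\alpha$ by the case $n=1$. Then $f_2(x_0,y)=y+g_2(x_0,y)^p$ has derivative $1$ in $y$, so it takes the value $\beta$.
- If $g_1$ depends only on $y$, the curve $f_1=\alpha$ is $x=\alpha-g_1(y)^p$, parametrized by $y\in k$. On it $f_2=y+g_2(\alpha-g_1(y)^p,\,y)^p$, again a polynomial in $y$ with derivative $1$, so it takes the value $\beta$.

In both cases we found a copy of the affine line inside the fiber of $f_1$. In general, by the Nullstellensatz, a polynomial function without zeros on an affine curve is a unit of its coordinate ring. On the line the units are constants, and the derivative rules those out. The plan stops exactly when the curve $f_1=\alpha$ carries nonconstant units, because then $f_2-\beta$ might be one of them.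

The curve $C$ has coordinate ring $k[X,X^{-1}]$, whose units are the monomials $cX^m$ with $c\in k^*$. Let us see which $f_2$ could be a unit there. If $f_1=x-(1+xy)^p$ and $r\in k[X,X^{-1}]$ is the restriction of $g_2$ to $C$, then by (1)
$$f_2-\beta=X^{1-p}-X^{-p}+r^p-\beta\qquad\text{on } C .$$
All exponents except $1-p$ are multiples of $p$, so $X^{1-p}$ occurs with coefficient $1$. For this expression to be a unit it must equal $X^{1-p}$, which means $r^p=X^{-p}+\beta$, that is, $r=X^{-1}+\beta^{1/p}$. For $\beta=0$ this says $r=X^{-1}$, and (2) gives a polynomial $g_2$ restricting to it. So the choice of $f_2$ on $C$ is forced by the wish to miss $(0,0)$, and it can be realized.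

## A map onto the punctured plane

**Theorem 1.**
(a) For $n=1$ every map of the form (4) is surjective.
(b) For $n\ge2$ and every $p$ there are non-surjective maps of the form (4). With $x=x_1$, $y=x_2$, the map
$$F=\Bigl(x-(1+xy)^p,\;\; y+\bigl(1-y(1+xy)^{p-1}\bigr)^p,\;\; x_3,\dots,x_n\Bigr)$$
has this form, has coefficients in $\mathbb F_p$, and $F(k^n)$ contains no point with first two coordinates $(0,0)$.
(c) For $n=2$ the image of this $F$ is exactly $k^2\setminus\{(0,0)\}$.

Before the general proof, take $p=2$, $n=2$. Then $F=(x+1+x^2y^2,\ y+1+y^2+x^2y^4)$. Suppose both coordinates vanish. The first gives $x=1+x^2y^2$. The second gives $y=1+y^2(1+x^2y^2)=1+xy^2$. Multiply the latter by $x$: $xy=x+x^2y^2=x+(x+1)=1$. Then $x=1+1=0$, which contradicts $xy=1$.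

**Proof of (a).** This is the case $n=1$ done above.

**Proof of (b).** The form is (4) with $g_1=-(1+xy)$, $g_2=1-y(1+xy)^{p-1}$ and $g_i=0$ for $i\ge3$; the coefficients are in $\mathbb F_p$. Suppose $f_1=0$ at some point. At that point put $X=1+xy$ and $h=1-yX^{p-1}$. Then $x=X^p$, so $X=1+yX^p$. In particular $X\ne0$, since $X=0$ would give $0=1$. Also $Xh=X-yX^p=1$. Therefore
$$X^pf_2=X^py+(Xh)^p=(X-1)+1=X\ne0,$$
so $f_2\neq0$. Hence $f_1=f_2=0$ is impossible.

**Proof of (c).** We must show that every $(\alpha,\beta)\neq(0,0)$ is attained. The means is to parametrize the curve $f_1=\alpha$ by $k^*$, as for $C$, and to read $f_2-\beta$ as a Laurent polynomial. Let $a=\alpha^{1/p}$.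

*The case $a=-1$.* Here $\alpha=(-1)^p=-1$. We have $f_1(0,y)=-1=\alpha$, and $f_2(0,y)=y+(1-y)^p$ has derivative $1$ in $y$, so it takes the value $\beta$.

*The case $a\ne-1$.* For $X\in k^*$ put
$$x=X^p,\qquad y=(X-1-a)X^{-p}. \tag{5}$$
Then $1+xy=X-a$ and $f_1=X^p-(X-a)^p=a^p=\alpha$. Moreover $f_2-\beta=L(X)$, where
$$L(X)=X^{1-p}-(1+a)X^{-p}+r(X)^p-\beta,\qquad r=1-(X-1-a)(X-a)^{p-1}X^{-p}. \tag{6}$$
All exponents in $L$ other than $1-p$ are multiples of $p$, and $1-p$ is not, so the monomial $X^{1-p}$ has coefficient $1$ in $L$. A nonzero Laurent polynomial without roots in $k^*$ is a monomial: multiply by a power of $X$ to get a polynomial with nonzero constant term; if it is not constant it has a root, and that root is nonzero. So $L$ has a root in $k^*$, and $(\alpha,\beta)$ is attained, unless $L=X^{1-p}$.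

- Let $a\ne0$. The coefficient of $X^{-p}$ in $r$ is $-(-1-a)(-a)^{p-1}=(1+a)(-a)^{p-1}\ne0$. Hence $X^{-p^2}$ occurs in $r^p$. Since $-p^2$ is different from $1-p$, $-p$ and $0$, it occurs in $L$. So $L\ne X^{1-p}$, and $(\alpha,\beta)$ is attained.
- Let $a=0$. Then $r=1-(X-1)X^{-1}=X^{-1}$, so $L=X^{1-p}-X^{-p}+X^{-p}-\beta=X^{1-p}-\beta$. If $\beta\ne0$, any $X$ with $X^{p-1}=\beta^{-1}$ is a root in $k^*$.

So every point other than $(0,0)$ is attained, and $(0,0)$ is not, by (b). $\blacksquare$

## Complements of images: statement and the codimension bound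

Now we ask which sets can be missed.

**Theorem 2.**
(i) For every $n\ge1$ and $F\in\mathcal J_n$, the set $k^n\setminus F(k^n)$ is Zariski closed of codimension $\ge2$.
(ii) Let $n\ge2$, let $H\subset k^n$ be an affine hyperplane and $Z\subsetneq H$ a closed subset. There is $F\in\mathcal J_n$ with $F(k^n)=k^n\setminus Z$.
(iii) Let $n\ge2$. For every finite $S\subset k^n$ there is $F\in\mathcal J_n$ with $F(k^n)=k^n\setminus S$.
(iv) A subset of $k^2$ is the image of some $F\in\mathcal J_2$ if and only if its complement is finite.

The codimension bound in (i) is sharp for every $n\ge2$: in (ii) take for $Z$ a hypersurface of $H$. For $n\ge3$ the theorem does not determine whether every closed set of codimension $\ge2$ is the complement of an image.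

The empty set counts as having codimension $\geq 2$; for $n=1$ it is the only such set, so (i) contains Theorem 1(a). For (i) we recall two textbook facts. A polynomial map $k^n\to k^n$ whose Jacobian determinant vanishes nowhere is étale, and étale maps are open for the Zariski topology. For example, $x\mapsto x-x^p$ is étale on $k$. By contrast, $x\mapsto x^p$ has Jacobian $0$, so it is not.

**Proof of (i).** The purpose is to show that a missed hypersurface would force a constant. The map $F$ is étale, hence open, so $F(k^n)$ is open and its complement is closed. If the complement did not have codimension $\ge2$, it would contain an irreducible hypersurface $V(\varphi)$ with $\varphi$ an irreducible, so nonconstant, polynomial. Then $\varphi\circ F$ has no zeros on $k^n$, so by the Nullstellensatz $\varphi\circ F=\lambda$ for some $\lambda\in k^*$. Thus $\varphi-\lambda$ vanishes on $F(k^n)$, which is nonempty and open, hence dense. So $\varphi=\lambda$ is constant, a contradiction. $\square$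

## Substituting $y+1/x$ into the equations of $Z$

We now construct the map for (ii). If $Z=\emptyset$ take the identity, so let $Z\ne\emptyset$.

**Step 1. Coordinates.** The purpose is to make one equation of $Z$ monic in one variable. By affine conjugation assume $H=\{x=0\}$ in coordinates $(x,y,z)$ with $z=(z_1,\dots,z_{n-2})$ (no $z$ if $n=2$). Then $Z=\{0\}\times Z'$, where $Z'\subset k^{n-1}$, with coordinates $(y,z)$, is closed and $\emptyset\ne Z'\ne k^{n-1}$. Take $0\ne P\in I(Z')$ of total degree $D$, and let $P_D$ be its top homogeneous part. Since $Z'\neq\emptyset$, $P$ is not constant, so $D\ge1$. After the substitution $z_i\to z_i+c_iy$ the coefficient of $y^D$ in $P$ is $P_D(1,c)$. The polynomial $P_D(1,z)$ is nonzero because $P_D$ is homogeneous and nonzero, and $k$ is infinite, so some $c$ makes $P_D(1,c)\ne0$. This linear change of $(y,z)$, extended by the identity on $x$, preserves $H$ and is allowed as a conjugation. Dividing by a constant, we obtain $M_1\in I(Z')$ monic in $y$, of some degree $d\ge 1$ in $y$.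

Write $I(Z')=(M_1,\dots,M_l)$, which is possible because $k[y,z]$ is Noetherian. Dividing each $M_j$, $j\ge2$, by the monic polynomial $M_1$ and keeping the remainder does not change the ideal, so assume $\deg_yM_j<d$ for $j\ge2$.

**Step 2. The polynomial $G$.** On $C$, formula (3) turned the second coordinate into $T=y+1/x$, and the equation of $C$ read $X=xT=X^pT$. To miss the zeros of a single polynomial $M$ of degree $d$ in one variable, we want instead the relation $X=x^dM(T)=X^{pd}M(T)$. To miss the common zeros of several $M_j$, we add their contributions with different powers of $x$, so that they cannot cancel identically in $X$. For $M=\sum_{i\le d}m_i(z)y^i$ put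
$$M^h:=x^dM\bigl(y+\tfrac1x,z\bigr)=\sum_{i\le d}m_i(z)\,x^{d-i}(1+xy)^i\in k[x,y,z]. \tag{7}$$
In $M_1^h$ the term $i=d$ is $(1+xy)^d\equiv1\pmod x$, and all other terms are divisible by $x$, so $M_1^h\equiv1\pmod x$. Hence
$$G:=\sum_{j=1}^lx^{j-1}M_j^h=1+xK,\qquad K\in k[x,y,z]. \tag{8}$$

Three examples:

- $n=2$, $Z'=\{0\}$: $M_1=y$, $d=1$, $G=1+xy$, $K=y$, as on $C$.
- $n=2$, $Z'=\{0,1\}$: $M_1=y(y-1)$, $d=2$, $G=(1+xy)(1+xy-x)$, and $K=2y-1+x(y^2-y)$.
- $n=3$, $Z'=\{(0,0)\}$: $M_1=y$, $M_2=z$, $d=1$, so $M_1^h=1+xy$, $M_2^h=xz$, $G=1+xy+x^2z$, and $K=y+xz$.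

**Step 3. Inverting $G$ on the hypersurface $x=G^p$.** The purpose is to find the analogue of (2). Put
$$f_1:=x-G^p,\qquad h_0:=1-G^{p-1}K.$$
Then
$$Gh_0=G-G^pK=1+xK-G^pK=1+f_1K. \tag{9}$$
So where $f_1=0$, the polynomial $h_0$ is the inverse of $G$, and $h_0^p$ is the inverse of $G^p=x$. This is why we needed $G\equiv1\pmod x$. Also $h_0\neq0$ as a polynomial: otherwise $f_1K=-1$, and $f_1$ would be constant, although $\partial f_1/\partial x=1$.

**Step 4. The map.** We want $f_2=y+h^p$, where $h$ equals $h_0$ on $f_1=0$. So $h$ may be changed by any multiple of $f_1$, and we shall need this freedom on the other fibers of $f_1$. Let $\delta$ be the total degree of $f_1$ in $(x,y)$, and let $N$ be an integer larger than the total degree of $h_0$ in $(x,y)$; in particular $N\ge1$. Put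
$$s:=y^N+x^{(\delta+1)N},\qquad h:=h_0+f_1s,\qquad f_2:=y+h^p,\qquad F:=(f_1,f_2,z)\in\mathcal J_n. \tag{10}$$

## The fibers over the hyperplane $x=0$

**Claim 1.** A point $(0,\beta,z)$ lies in $F(k^n)$ if and only if $(\beta,z)\notin Z'$.

**Proof.** *Only if.* We express $X=G$ through the value of $f_2$. Suppose $f_1=0$ and $f_2=\beta$ at $(x,y,z)$, and let $X=G(x,y,z)$. Then $x=X^p$ and $h=h_0$. By (9), $Xh=1$, so $X\ne0$, $x\ne0$, and
$$\beta=f_2=y+X^{-p}=y+\tfrac1x .$$
By (7) and (8),
$$X=G=\sum_jx^{d+j-1}M_j\bigl(y+\tfrac1x,z\bigr)=\sum_jX^{p(d+j-1)}M_j(\beta,z). \tag{11}$$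
Since $X\ne0$, some $M_j(\beta,z)\ne0$, that is, $(\beta,z)\notin Z'$.

*If.* We solve (11) for $X$ and go back. Suppose $(\beta,z)\notin Z'$, so some $M_j(\beta,z)\ne0$. Consider the polynomial in $X$
$$\sum_jM_j(\beta,z)X^{p(d+j-1)-1}-1 .$$
The exponents are distinct for distinct $j$ and positive, because $pd-1\ge1$. So the polynomial is nonconstant with constant term $-1$, and it has a root $X\in k^*$. Put $x=X^p$ and $y=\beta-X^{-p}$, so that $y+1/x=\beta$. Then
$$G(x,y,z)=\sum_jX^{p(d+j-1)}M_j(\beta,z)=X,$$
so $f_1=X^p-X^p=0$. By (9), $h=h_0=X^{-1}$, and hence $f_2=y+X^{-p}=\beta$. $\square$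

In the third example, (11) reads $X=X^p\beta+X^{2p}z$, which is solvable with $X\ne0$ exactly when $(\beta,z)\ne(0,0)$.

## Points at infinity of the curves $f_1=\alpha$

It remains to show that nothing is missed outside $\{x=0\}$. In Theorem 1(c) we used the parametrization (5), and for general $G$ we have none. We count zeros and poles instead.

**Places.** Let $D_1\subset k^2$ be an irreducible plane curve with coordinate ring $k[D_1]$ and function field $k(D_1)$. A place $v$ is a normalized discrete valuation of $k(D_1)$ that is trivial on $k$; the places are the points of the smooth projective model of $D_1$. We write $v(0)=+\infty$. We say that $v$ is centered on $D_1$ if $v(x)\ge0$ and $v(y)\ge0$. Then the values of $x,y$ at $v$ are elements of $k$, they are the coordinates of a point $P\in D_1$, and every $q\in k[D_1]$ has value $q(P)$ at $v$. We use these facts: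

- The divisor of a nonzero function has degree $0$, and a function without poles is constant.
- $v(a+b)\ge\min(v(a),v(b))$, with equality if $v(a)\ne v(b)$. Hence if a finite sum of nonzero elements is $0$, the minimal valuation of the summands is attained at least twice.
- Some place is not centered on $D_1$; otherwise $x$ and $y$ would have no poles and would be constant, and $D_1$ would be a point.

For example, take $f_1=x-(1+xy)^p$ and $\alpha=a^p$ with $a\ne-1$. If $f_1=\alpha$, then $x=(a+1+xy)^p$. With $X=a+1+xy$, we get $X\ne0$, because $X=0$ would give $x=0$ and then $X=a+1\neq0$. So (5) parametrizes the whole curve, and its parameter $X$ is polynomial. There are exactly two places not centered on the curve, $X=0$ and $X=\infty$.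

**Why $h_0$ alone is not enough.** If $f_2-\beta$ has a pole at every place not centered on the curve, then, having as many zeros as poles, it has a zero, and this zero must be at a place centered on the curve. With $s=0$ this can fail. In the example just given, at $X=\infty$ formula (5) gives $y\to0$ and formula (6) gives $r\to0$. So $f_2-\beta$ has the finite value $-\beta$ there, and for $\beta=0$ there is even a zero at infinity. The term $f_1s$, which equals $\alpha s$ on the curve, is there to force poles. The choice $s=y^N$ does not suffice: at $X=\infty$ in the same example, $y\to0$, so $f_2-\beta$ still has the value $-\beta$. With $x^N+y^N$ the two leading terms could cancel at a place where $x$ and $y$ have poles of the same order. The exponent $(\delta+1)N$ in (10) excludes cancellation, as we now show.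

**Claim 2.** If $\alpha\in k^*$, then $(\alpha,\beta,z_0)\in F(k^n)$ for all $\beta\in k$ and $z_0\in k^{n-2}$.

**Proof.** *Set-up.* Let $g(x,y)=f_1(x,y,z_0)-\alpha$. Since $\partial g/\partial x=1$, $g$ is nonconstant; its total degree is at most $\delta$, because $\delta\ge1$. Let $D_1$ be an irreducible component of the curve $g=0$. On $D_1$ we have $f_1=\alpha$, so with $z=z_0$
$$u:=f_2-\beta=y-\beta+(h_0+\alpha s)^p\qquad\text{on }D_1. \tag{12}$$
We must find a zero of $u$ on $D_1$. Suppose there is none.

*Notation at infinity.* Let $v$ be a place not centered on $D_1$. Put $A=-v(x)$ and $B=-v(y)$, with the value $-\infty$ if the function is $0$ on $D_1$. Since $v$ is not centered on $D_1$, $m:=\max(A,B)>0$, and $m$ is finite.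

*The order of $s$.* This part shows that the two terms of $s$ do not cancel:
$$-v(s)=\max\bigl(NB,\,(\delta+1)NA\bigr). \tag{13}$$
This is clear if $NB\ne(\delta+1)NA$. Suppose they are equal. Then $B=(\delta+1)A$, and since $m>0$, both $A$ and $B$ are finite and positive; in particular $x,y\ne0$ in $k(D_1)$. Since $g=0$ in $k(D_1)$, the minimal valuation among the terms of $g$ is attained at least twice. So there are $(i,j)\ne(i',j')$, all entries in $[0,\delta]$, with $iA+jB=i'A+j'B$. Dividing by $A$ gives
$$i-i'=(j'-j)(\delta+1).$$
As $|i-i'|\le\delta$, this forces $j=j'$ and then $i=i'$, a contradiction. So equality never happens, and (13) holds.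

*The order of $u$.* Now we show $v(u)<0$. If $m=B$, (13) gives $-v(s)\ge NB=Nm$; if $m=A$, then $A>0$ and $-v(s)\ge(\delta+1)NA\ge Nm$. Every term of $h_0(x,y,z_0)$ is a constant times $x^iy^j$ with $i+j\le e$, where $e$ is the total degree of $h_0$ in $(x,y)$. Such a term has $-v\le(i+j)m\le em$, because $A,B\le m$ and $m>0$ (a term that is $0$ on $D_1$ has $-v=-\infty$). Hence
$$-v(s)\ge Nm>em\ge-v(h_0).$$
As $\alpha\ne0$, we have $v(\alpha s)=v(s)<v(h_0)$, so $v(h_0+\alpha s)=v(s)$. Therefore
$$-v\bigl((h_0+\alpha s)^p\bigr)\ge pNm\ge2m>m\ge-v(y-\beta),$$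
where the last inequality holds because $-v(y-\beta)\le\max(B,0)\le m$. By (12), $v(u)=v((h_0+\alpha s)^p)<0$.

*Contradiction.* So $u$ has a pole at every place not centered on $D_1$, and there is at least one such place; in particular $u\ne0$ in $k(D_1)$. At a place centered at a point $P\in D_1$ the polynomial function $u$ has the value $u(P)\ne0$, so its valuation there is $0$. Hence the divisor of $u$ has negative degree, which is impossible. So $u$ has a zero on $D_1$, and at this zero $F$ takes the value $(\alpha,\beta,z_0)$. $\square$

**Proof of Theorem 2(ii), conclusion.** By Claim 2 every point with nonzero first coordinate is in the image. By Claim 1 a point $(0,\beta,z)$ is in the image exactly when $(\beta,z)\notin Z'$. Thus $F(k^n)=k^n\setminus(\{0\}\times Z')=k^n\setminus Z$. $\square$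

## Moving finite sets into a hyperplane

**Proof of Theorem 2(iii).** The purpose is to reduce to (ii) by an automorphism that itself lies in $\mathcal J_n$. For distinct $s,s'\in S$, the condition $\ell(s-s')\neq0$ on the coefficients of a linear form $\ell$ says that a nonzero polynomial does not vanish at them. As $k$ is infinite, some nonzero $\ell$ satisfies all these finitely many conditions. Complete $\ell$ to a linear coordinate system with $\ell$ as second coordinate. By conjugation we may therefore assume that the second coordinates of the points of $S$ are pairwise distinct. By interpolation there is $q\in k[x_2]$ with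
$$q(s_2)=s_1^{1/p}\qquad\text{for all } s=(s_1,\dots,s_n)\in S.$$
The map $\sigma=(x_1+q(x_2)^p,\,x_2,\dots,x_n)$ lies in $\mathcal J_n$ and is an automorphism, with inverse $(x_1-q(x_2)^p,\,x_2,\dots,x_n)$. It satisfies
$$\sigma^{-1}(s)=(s_1-q(s_2)^p,\,s_2,\dots,s_n)=(0,s_2,\dots,s_n).$$
So $S_0:=\sigma^{-1}(S)$ is a finite subset of the hyperplane $\{x_1=0\}$, and it is a proper subset because this hyperplane is infinite for $n\ge2$. Finite sets are closed, so (ii) gives $F_0\in\mathcal J_n$ with image $k^n\setminus S_0$. By Lemma 1, $\sigma\circ F_0\in\mathcal J_n$, and its image is $\sigma(k^n\setminus S_0)=k^n\setminus S$. $\square$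

For instance, let $S=\{(1,0),(0,1)\}\subset k^2$. The second coordinates are distinct, $q=1-x_2$ works, $\sigma=(x_1+(1-x_2)^p,\,x_2)$, and $S_0=\{(0,0),(0,1)\}$. A map $F_0$ missing exactly $S_0$ is built from the second example of Step 2.

**Proof of Theorem 2(iv).** By (i), the complement of an image in $k^2$ is closed of codimension $\ge2$, that is, finite. Conversely, by (iii), every finite subset of $k^2$ is the complement of the image of some $F\in\mathcal J_2$. $\blacksquare$
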